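\title{A near-linear time approximation scheme for optimal search trees on trees}

\begin{abstract}
A search tree on a tree $G$ is a strategy for finding a hidden vertex: query a vertex, learn which component of the remainder contains the target, and recurse. Given nonnegative vertex weights, one seeks a search tree of minimum weighted depth. We give a deterministic algorithm that, for every $\varepsilon\in(0,1]$, finds a search tree of cost at most $1+\varepsilon$ times the optimum in time $O(n\log n)+2^{O(\varepsilon^{-4})}n$ on a real RAM. In particular, an approximation factor below $2$ is attainable in time $O(n\operatorname{polylog}n)$. The algorithm cuts $G$ at geometrically decreasing weight thresholds along separators of constant size and solves each separator by dynamic programming. A rounding lemma shows that the losses at all dyadic thresholds together are at most a constant times the optimum, so that using every $m$-th threshold, with the best of $m$ shifts, makes the loss negligible.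
\end{abstract}

\section{Introduction}

\subsection{The problem and the result}

Let $G$ be a tree with $n$ vertices and let $w\colon V(G)\to\mathbb{R}_{\ge0}$ be a weight function. A \emph{search tree on $G$} is a rooted tree $T$ with vertex set $V(G)$, defined recursively: its root is some vertex $r\in V(G)$, and the subtrees rooted at the children of $r$ are search trees on the connected components of $G-r$, one for each component. The root has depth $1$, and the \emph{cost} of $T$ is
\[
\operatorname{cost}(T)=\sum_{v\in V(G)}w(v)\operatorname{depth}_T(v).
\]
The \emph{optimal static search tree problem} $\mathrm{StOPT}(G,w)$ asks for a search tree of minimum cost; we write $\mathrm{OPT}(G,w)$ for this minimum. An algorithm has \emph{approximation factor} $c$ if on every input it outputs a search tree of cost at most $c\cdot\mathrm{OPT}(G,w)$. Running times are measured in the real RAM model, in which arithmetic operations and comparisons on weights take unit time.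

The definitions describe a search. A target vertex is hidden in $G$, and querying a vertex $x$ reveals whether $x$ is the target and, if not, which component of $G-x$ contains it. A search tree prescribes the queries, $\operatorname{depth}_T(v)$ is the number of queries made when the target is $v$, and if $w$ is a probability distribution the cost is the expected number of queries. When $G$ is a path, $G-r$ has a left and a right part, and search trees on $G$ are binary search trees.

The following question is posed in \cite{STG}: \emph{is there an algorithm for $\mathrm{StOPT}(G,w)$ with approximation factor less than $2$ that runs in time $O(n\operatorname{polylog}n)$?} The answer is yes.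

\begin{theorem}\label{thm:main}
There is a deterministic real-RAM algorithm that, given a tree $G$ on $n\ge2$ vertices, weights $w\ge0$ and $\varepsilon\in(0,1]$, outputs a search tree on $G$ of cost at most $(1+\varepsilon)\,\mathrm{OPT}(G,w)$ in time $O(n\log n)+2^{O(\varepsilon^{-4})}\,n$.
\end{theorem}

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item[(a)] With $\varepsilon=1/2$, the algorithm is a $\frac32$-approximation running in time $O(n\log n)$.
\item[(b)] With $1/\varepsilon=\max\bigl(1,\lfloor(\log_2\log_2n)^{1/4}\rfloor\bigr)$ for $n\ge4$, it is a $(1+o(1))$-approximation running in time $O(n\operatorname{polylog}n)$.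
\end{enumerate}
\end{corollary}

\subsection{Two natural approaches}

The root of a search tree adds one to the depth of every vertex. So, for a connected set $H\subseteq V(G)$ of total weight $w(H)$, the optimum on the subtree induced by $H$ satisfies
\begin{equation}\label{eq:rec}
\mathrm{OPT}(H)=w(H)+\min_{r\in H}\ \sum_{D\text{ component of }H-r}\mathrm{OPT}(D).
\end{equation}
On a path the connected sets are the $O(n^2)$ intervals, and \eqref{eq:rec} is a polynomial-time algorithm. On a star there are $2^{n-1}$ connected sets containing the center. One can restrict \eqref{eq:rec} to connected sets with at most $k$ boundary edges: there are at most $(k+1)n^k$ of them, and for $k=2q$ the restriction loses a factor of at most $1+\frac1{q-1}$ (Lemma~\ref{lem:kcut} and Remark~\ref{rem:poly}). This approach is accurate but slow, since already on a path the sets with at most two boundary edges are quadratic in number.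

The opposite approach is a local rule: always query a vertex that leaves components of at most half the remaining weight. It avoids all tables, but it is not accurate.

\begin{example}\label{ex:three}
Let $G$ be the path $a,c,b$ with weights $1,\delta,1$, where $0<\delta<\frac12$. Querying $c$ first costs $\delta+2+2=4+\delta$. The order $a,b,c$ costs $1+2+3\delta$, the order $a,c,b$ costs $1+2\delta+3$, and the two remaining search trees are mirror images of these. So $\mathrm{OPT}=3+3\delta$. Only $c$ leaves components of weight at most half of the total weight $W=2+\delta$, so the halving rule pays $4+\delta$, and its ratio tends to $\frac43$ as $\delta\to0$.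
\end{example}

From these two approaches one could guess that accuracy must be paid for with a polynomial of higher degree. Theorem~\ref{thm:main} combines them instead: balanced separation makes the subproblems small, and dynamic programming solves them accurately.

\subsection{The idea}

Fix a threshold $\tau$. A tree $F$ of weight $w(F)>\tau$ has a vertex set $S$, which we call a skeleton, of size $O(w(F)/\tau)$ whose removal leaves components of weight at most $\tau$. On a path, scan from one end, accumulate weight, and whenever the accumulated weight exceeds $\tau$ put the current vertex into $S$ and reset the count. Suppose we insist that $S$ be queried before the components. Then the problem splits: choose the search tree on $S$, and recurse in the components with a smaller threshold. If consecutive thresholds differ by a constant factor $2^m$, every skeleton has constant size and its search tree can be optimized in constant time; each level of the recursion takes linear time, and a small perturbation of the weights ensures that $O(\log n)$ levels suffice.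

The price is the constraint. In Example~\ref{ex:three}, scan from $a$ with the thresholds $\tau_i=W2^{-i}$. For $\tau_1=1+\delta/2$ the skeleton is $\{c\}$, and querying it first loses $1-2\delta$, about a third of the optimum. For $i\ge2$ we have $\tau_i<1$, so the skeleton contains $a$ and $b$, the order $a,b,c$ is allowed, and nothing is lost. One threshold is harmful and the others are not.

This behavior is general. Let $T$ be a near-optimal search tree, and let $B_x$ be the vertex set of its subtree at $x$, so that $\operatorname{cost}(T)=\sum_xw(B_x)$. We may assume that every $B_x$ has at most $k=O(1/\varepsilon)$ boundary edges. The rounding lemma (Proposition~\ref{prop:round}) says that $T$ can be rearranged to query the skeleton first at an additional cost of $O(k^2)\cdot\tau\cdot\#\{x:w(B_x)>\tau\}$. A vertex $x$ is charged $O(k^2)\tau_i$ only at thresholds $\tau_i<w(B_x)$, and these form a geometric series with sum below $2w(B_x)$. The losses at \emph{all} thresholds $\tau_i$ therefore add up to $O(k^2)\operatorname{cost}(T)$. Split the indices $i$ into $m$ residue classes modulo $m$. One class carries at most a $1/m$ fraction of the total loss, which is at most $\varepsilon\operatorname{cost}(T)$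 once $m$ is a suitable multiple of $k^2/\varepsilon$. The algorithm does not know the good class, so it tries all $m$ of them.

Section~\ref{sec:prelim} collects the basic facts on search trees. Section~\ref{sec:skel} constructs skeletons, Section~\ref{sec:round} proves the rounding lemma, and Section~\ref{sec:dp} optimizes the search tree on a skeleton. Sections~\ref{sec:alg} and~\ref{sec:time} contain the algorithm, its approximation guarantee and its running time.

\section{Search trees, restrictions and $k$-cut trees}\label{sec:prelim}

We identify a connected vertex set of a tree with the subtree it induces, and write $w(X)=\sum_{v\in X}w(v)$. In a rooted tree every vertex counts as an \emph{ancestor} of itself; the other ancestors are \emph{proper}. Thus $\operatorname{depth}_T(v)$ is the number of ancestors of $v$. Two vertices are \emph{comparable} if one is an ancestor of the other. For a rooted tree $T$ and a vertex $x$, the \emph{subtree set} $B_x$ is the set of vertices of which $x$ is an ancestor. Counting the pairs $(x,v)$ with $v\in B_x$ in two ways gives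
\begin{equation}\label{eq:cost}
\operatorname{cost}(T)=\sum_xw(B_x).
\end{equation}

\begin{lemma}\label{lem:basic}
Let $F$ be a tree.
\begin{enumerate}
\item[(a)] If $T$ is a search tree on $F$, every nonempty connected set $P\subseteq V(F)$ contains a unique vertex $\operatorname{top}_T(P)$ that is an ancestor in $T$ of all vertices of $P$.
\item[(b)] A rooted tree $T$ on $V(F)$ is a search tree on $F$ if and only if every subtree set $B_x$ is connected in $F$ and the endpoints of every edge of $F$ are comparable in $T$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $P$ contains the root $r$ of $T$, take $r$. Otherwise $P$ lies in one component of $F-r$, and we recurse into the search tree on that component. Two vertices that are ancestors of each other are equal, which gives uniqueness.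

(b) In a search tree, $B_x$ is the component whose search tree has root $x$, and (a) applied to an edge shows that its endpoints are comparable. Conversely, the sets $B_y$ for the children $y$ of $x$ partition $B_x\setminus\{x\}$. They are connected, and no edge joins two of them because vertices in different sets are incomparable. So they are the components of $B_x-x$, and by induction from the leaves the subtree of $T$ at $x$ is a search tree on $B_x$. At the root, $B_x=V(F)$.
\end{proof}

The algorithm recurses into pieces of $G$, and the analysis compares it with one fixed search tree on all of $G$. So we need the search tree that a given one induces on a piece. For a search tree $T$ on $G$ and a nonempty connected $F\subseteq V(G)$, the \emph{restriction} $T|_F$ is the search tree on $F$ with root $x_0=\operatorname{top}_T(F)$ whose subtrees are the restrictions $T|_D$ to the components $D$ of $F-x_0$.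

For a connected set $H$ in a tree $F$, let $\partial_F(H)$ be the number of \emph{boundary edges} of $H$, the edges of $F$ with exactly one endpoint in $H$. A search tree on $F$ is \emph{$k$-cut} if $\partial_F(B_x)\le k$ for all $x$. For instance, every search tree on a path is $2$-cut.

\begin{lemma}\label{lem:restrict}
Let $T$ be a search tree on $G$ with subtree sets $B_x$, and let $F\subseteq V(G)$ be nonempty and connected. For $x,u\in F$, the vertex $x$ is an ancestor of $u$ in $T|_F$ if and only if it is an ancestor of $u$ in $T$. Consequently:
\begin{enumerate}
\item[(a)] the subtree set of $T|_F$ at $x$ is $B_x\cap F$;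
\item[(b)] $\operatorname{depth}_{T|_F}(v)$ is the number of ancestors of $v$ in $T$ that lie in $F$;
\item[(c)] $(T|_F)|_C=T|_C$ for every nonempty connected $C\subseteq F$;
\item[(d)] if $T$ is $k$-cut on $G$, then $T|_F$ is $k$-cut on $F$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use induction on $|F|$. The vertex $x_0=\operatorname{top}_T(F)$ is an ancestor of all of $F$ in both trees, which settles the pairs containing $x_0$. Pairs in the same component of $F-x_0$ are settled by induction. Let $x,u$ lie in different components; they are incomparable in $T|_F$. If $x$ were an ancestor of $u$ in $T$, the connected set $B_x$ would contain the $x$--$u$ path and hence $x_0$, so that $x$ and $x_0\ne x$ would be ancestors of each other.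

Parts (a) and (b) restate the equivalence. In (c), both trees have the ancestor relation of $T$ on $C$. In (d), an edge of $F$ with exactly one endpoint in $B_x\cap F$ is an edge of $G$ with exactly one endpoint in $B_x$.
\end{proof}

We recall the \emph{centroid}: if the vertices of a tree $H$ carry nonnegative masses with total $M>0$, there is a vertex $y$ such that every component of $H-y$ has mass at most $M/2$. To find it, root $H$ and let $y$ be a lowest vertex whose subtree has mass more than $M/2$; the components below $y$ have mass at most $M/2$ by the choice of $y$, and the component above $y$ has mass less than $M/2$.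

The next lemma shows that $k$-cut trees are almost as good as arbitrary ones: follow the given tree, and whenever the boundary becomes too large, spend one extra query to halve it. The bound holds for every vertex separately, and we will need it in this form.

\begin{lemma}\label{lem:kcut}
Let $q\ge2$ be an integer and let $T$ be a search tree on a tree $F$. There is a $2q$-cut search tree $\hat T$ on $F$ with $\operatorname{depth}_{\hat T}(v)\le\bigl(1+\frac1{q-1}\bigr)\operatorname{depth}_T(v)$ for all $v$.
\end{lemma}

\begin{proof}
We build $\hat T$ recursively on connected sets $H$ with $\partial_F(H)\le2q$, starting from $H=V(F)$, which has no boundary edge. A component $D$ of $H-y$ has one edge to $y$, and its other boundary edges are boundary edges of $H$.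

If $\partial_F(H)<2q$, the root is $y=\operatorname{top}_T(H)$; call it a node of \emph{type~1}. Each component $D$ of $H-y$ has $\partial_F(D)\le\partial_F(H)+1\le2q$. If $\partial_F(H)=2q$, let each boundary edge put unit mass on its endpoint in $H$ and let the root $y$ be a centroid; call it a node of \emph{type~2}. Each component $D$ of $H-y$ is incident to at most $q$ boundary edges of $H$, so $\partial_F(D)\le q+1\le2q$. The resulting tree $\hat T$ is $2q$-cut.

Fix $v$ and consider its ancestors in $\hat T$. One of type~1 is $\operatorname{top}_T(H)$ for a set $H\ni v$, hence an ancestor of $v$ in $T$; so there are $t_1\le\operatorname{depth}_T(v)$ of them. Along the path from the root to $v$, the boundary size of the current set starts at $0$, grows by at most $1$ at a node of type~1, equals $2q$ at a node of type~2, and is at most $q+1$ just after it. So at least $2q$ nodes of type~1 precede the first node of type~2, and at least $q-1$ lie between two consecutive ones. Hence there are at most $t_1/(q-1)$ nodes of type~2.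
\end{proof}

\section{Skeletons}\label{sec:skel}

Throughout Sections~\ref{sec:skel}--\ref{sec:dp}, $F$ is a tree with weights $w\ge0$ and $0<\tau<w(F)$. We root $F$ at an arbitrary vertex. This rooting is an auxiliary device and has nothing to do with search trees; in this section, up to the gluing construction, the words parent, child, ancestor and subtree refer to it.

\subsection{Construction}

The first step is the greedy scan from the introduction, run from the leaves up. Define sets $A_v$ and $S_0$ bottom-up by
\[
A_v=\{v\}\cup\bigcup\{A_c:\ c\text{ is a child of }v,\ c\notin S_0\},\qquad v\in S_0\iff w(A_v)>\tau .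
\]
Thus $A_v$ consists of $v$ and those descendants $u$ for which the path from $u$ up to, but excluding, $v$ avoids $S_0$. Each $A_v$ is connected and lies in the subtree of $v$. The sets $A_s$ with $s\in S_0$ are pairwise disjoint, because $u\in A_s$ forces $s$ to be the lowest ancestor of $u$ in $S_0$. A component of $F-S_0$ with highest vertex $c$ equals $A_c$, and $c\notin S_0$, so its weight is at most $\tau$.

The set $S_0$ separates $F$ into light components, but a component may have many neighbors in $S_0$. To see why this matters, let $C$ be a component and let $T$ be a search tree in which no vertex of $C$ is an ancestor of a separator vertex. A neighbor $s$ of $C$ is then a $T$-ancestor of an adjacent vertex $v\in C$; so is $\operatorname{top}_T(C)$, and therefore $s$ is a $T$-ancestor of $\operatorname{top}_T(C)$. All neighbors of $C$ must be pairwise comparable, as if they formed a clique. With at most two neighbors the clique is a vertex or an edge, and the problem on the separator is again a search tree problem on a tree. We achieve this by adding branching vertices. The \emph{skeleton} of $F$ at threshold $\tau$ is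
\[
S=S_0\cup\{u:\ \text{at least two child subtrees of }u\text{ meet }S_0\}.
\]
Let $\mathcal C$ be the set of components of $F-S$, and for $C\in\mathcal C$ let $N(C)\subseteq S$ be its set of neighbors. Figure~\ref{fig:skel} shows an example.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85,every node/.style={circle,draw,inner sep=1pt,minimum size=5.5mm}]
\node[fill=gray!35] (a) at (0,3) {$a$};
\node[rectangle] (u) at (0,2) {$u$};
\node (b) at (-1,1) {$b$};
\node[fill=gray!35] (s2) at (1,1) {$s_2$};
\node[fill=gray!35] (s1) at (-1,0) {$s_1$};
\node[minimum size=3mm] (l1) at (-1.5,-1) {};
\node[minimum size=3mm] (l2) at (-0.5,-1) {};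
\node[minimum size=3mm] (l3) at (0.5,0) {};
\node[minimum size=3mm] (l4) at (1.5,0) {};
\draw (a)--(u)--(b)--(s1)--(l1) (s1)--(l2) (u)--(s2)--(l3) (s2)--(l4);
\node[fill=gray!35] (A) at (5.5,2.5) {$a$};
\node[rectangle] (U) at (5.5,1.5) {$u$};
\node[fill=gray!35] (S1) at (4.5,0.5) {$s_1$};
\node[fill=gray!35] (S2) at (6.5,0.5) {$s_2$};
\draw (A)--(U)--(S2);
\draw[dashed] (U)--(S1);
\end{tikzpicture}
\caption{Left: a tree with unit weights, rooted at $a$, and its skeleton at threshold $\tau=2$. The greedy scan selects the shaded vertices $S_0=\{s_1,s_2,a\}$. The component $\{u,b\}$ of $F-S_0$ has three neighbors; adding the branching vertex $u$ leaves components with at most two. Right: the skeleton tree $F_S$, in which the dashed edge replaces the component $\{b\}$.}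
\label{fig:skel}
\end{figure}

\begin{lemma}\label{lem:branch}
If $d$ vertices of a rooted tree are marked, at most $\max(0,d-1)$ vertices have marked vertices in at least two of their child subtrees.
\end{lemma}

\begin{proof}
Let $d\ge1$, and let $U$ be the union of the paths from the root to the marked vertices. The vertices in question are those with at least two children in $U$. Let $c(v)$ be the number of children of $v$ in $U$, and let $L$ be the number of vertices with $c(v)=0$; these are marked, so $L\le d$. Counting edges gives $\sum_{v\in U}(c(v)-1)=-1$, that is, $\sum_{c(v)\ge1}(c(v)-1)=L-1\le d-1$.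
\end{proof}

\begin{lemma}\label{lem:skel}
The skeleton is nonempty and $|S|<2w(F)/\tau$. Every $C\in\mathcal C$ satisfies $w(C)\le\tau$ and $1\le|N(C)|\le2$.
\end{lemma}

\begin{proof}
If $S_0$ were empty, $A_{\mathrm{root}}$ would be all of $F$, of weight more than $\tau$, and the root would be in $S_0$. The disjoint sets $A_s$, $s\in S_0$, each weigh more than $\tau$, so $|S_0|<w(F)/\tau$, and $|S|\le2|S_0|-1$ by Lemma~\ref{lem:branch}. Each $C$ lies in a component of $F-S_0$, so $w(C)\le\tau$, and $N(C)\ne\emptyset$ because $F$ is connected and $S\ne\emptyset$.

The subtree of every vertex of $S$ meets $S_0$. So the lowest common ancestor of two incomparable vertices of $S$ has two child subtrees meeting $S_0$, and it lies in $S$. Now a neighbor of $C$ is either the parent of the highest vertex of $C$ or a child of a vertex of $C$. Suppose $s_1\ne s_2$ are neighbors of the second kind, with parents $p_1,p_2\in C$. If $s_1$ were an ancestor of $s_2$, it would be an ancestor of $p_2$, and the path from $p_2$ to $p_1$, which lies in $C$, would pass through $s_1\notin C$. By symmetry $s_1$ and $s_2$ are incomparable. Then the $s_1$--$s_2$ path consists of $s_1$, the $p_1$--$p_2$ path and $s_2$, and their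 lowest common ancestor is an interior vertex of it. It lies in $C$ and in $S$, a contradiction.
\end{proof}

The bound $|S|<2w(F)/\tau$ controls the running time. The rounding lemma needs a local version: a light region contains skeleton vertices only in proportion to its boundary. For a connected set $H\subseteq V(F)$, an \emph{exit} of $H$ is an edge $pc$ of $F$ with $p$ the parent of $c$, $p\in H$ and $c\notin H$. Let $d(H)$ be the number of exits.

\begin{lemma}\label{lem:light}
If $H\subseteq V(F)$ is nonempty and connected and $w(H)\le\tau$, then $|S\cap H|\le2d(H)$.
\end{lemma}

\begin{proof}
Let $s\in S_0\cap H$. Since $w(A_s)>\tau\ge w(H)$, there is a vertex $a\in A_s\setminus H$. The downward path from $s$ to $a$ lies in $A_s$, starts in $H$ and ends outside, so it contains an exit. The sets $A_s$ are disjoint, so different $s$ give different exits, and $|S_0\cap H|\le d(H)$.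

Mark the $d(H)$ lower endpoints of the exits. Let $u\in(S\setminus S_0)\cap H$, and consider a child subtree of $u$ that contains a vertex $a\in S_0$. If $a\notin H$, the downward path from $u$ to $a$ contains an exit, whose lower endpoint lies in this child subtree. If $a\in H$, the first paragraph gives an exit below $a$. So $u$ has marked vertices in at least two child subtrees, and by Lemma~\ref{lem:branch} there are at most $\max(0,d(H)-1)$ such $u$.
\end{proof}

\subsection{The skeleton tree and gluing}

The \emph{skeleton tree} $F_S$ has vertex set $S$, and $s,s'$ are adjacent if they are adjacent in $F$ or $N(C)=\{s,s'\}$ for some $C\in\mathcal C$. Since $F$ has no cycle, $C$ is joined to each of its neighbors by exactly one edge, so $F_S$ arises from $F$ by contracting every $C$ into one of its neighbors. Hence $F_S$ is a tree.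

For an edge $e=ss'$ of $F_S$ let $P_e$ be the $s$--$s'$ path in $F$. Its interior is empty or lies in a component $C_e$ with $N(C_e)=e$, and different edges have different components $C_e$. Let $s,u\in S$, and list the vertices of $S$ on the $s$--$u$ path of $F$ in order. Consecutive ones are adjacent in $F$ or joined through a single component, so they are adjacent in $F_S$. Therefore
\begin{equation}\label{eq:paths}
\begin{array}{l}
\text{the $s$--$u$ path $\Pi$ of $F_S$ consists of the vertices of $S$ on the $s$--$u$ path $P$ of $F$,}\\
\text{and every vertex of $P$ outside $S$ is interior to $P_f\subseteq P$ for an edge $f$ of $\Pi$.}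
\end{array}
\end{equation}

From now on ancestors and depths refer to search trees. Let $R$ be a search tree on $F_S$. For $C\in\mathcal C$, the vertices of $N(C)$ are comparable in $R$, since $N(C)$ is a vertex or an edge of $F_S$; let $u_C$ be the deepest one. Put
\begin{equation}\label{eq:phi}
\Phi(R)=\sum_{s\in S}w(s)\operatorname{depth}_R(s)+\sum_{C\in\mathcal C}w(C)\max_{s\in N(C)}\operatorname{depth}_R(s).
\end{equation}
This is the cost of the queries made in $S$. Given also a search tree $T_C$ on each $C\in\mathcal C$, the \emph{glued tree} is obtained from $R$ by making the root of each $T_C$ a child of $u_C$.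

\begin{lemma}\label{lem:glue}
The glued tree is a search tree on $F$ of cost $\Phi(R)+\sum_{C\in\mathcal C}\operatorname{cost}(T_C)$.
\end{lemma}

\begin{proof}
We check Lemma~\ref{lem:basic}(b). An edge of $F$ inside a component $C$ has comparable endpoints in $T_C$. An edge inside $S$ is an edge of $F_S$ and has comparable endpoints in $R$. For an edge from $s\in S$ to $C$, the vertex $s\in N(C)$ is an ancestor of $u_C$, which is an ancestor of all of $C$. No edge joins two components.

The subtree sets at vertices of $C$ are those of $T_C$. At $s\in S$, let $Q_s$ be the subtree set of $R$; the subtree set of the glued tree is $B=Q_s\cup\bigcup\{C:u_C\in Q_s\}$. If $e$ is an edge of $F_S$ inside $Q_s$ and $P_e$ has nonempty interior, then $u_{C_e}\in e\subseteq Q_s$, so $C_e\subseteq B$. Thus $P_e\subseteq B$ for every edge $e$ inside $Q_s$, and as $Q_s$ is connected in $F_S$, it lies in one component of $B$. Each $C\subseteq B$ is connected and adjacent to $u_C\in Q_s$. So $B$ is connected.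

A vertex $s\in S$ keeps its depth in $R$, and $v\in C$ has depth $\operatorname{depth}_R(u_C)+\operatorname{depth}_{T_C}(v)$. Summing with weights gives the cost.
\end{proof}

\section{Rounding a search tree to a skeleton}\label{sec:round}

Let $T$ be a search tree on $F$ with subtree sets $B_x$. We want a search tree $R$ on $F_S$ such that gluing $R$ with the restrictions $T|_C$ costs little more than $T$. The two kinds of vertices have different tolerances. A component weighs at most $\tau$, so pushing it down one level costs at most $\tau$. A skeleton vertex can be arbitrarily heavy compared with $\tau$, so its depth must not increase at all.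

\subsection{Two examples on paths}

The obvious choice, querying skeleton vertices in the order of their depth in $T$, fails. Take the path $s_1,s_2,x,s_3,s_4$ with $S=\{s_1,s_2,s_3,s_4\}$ (weights $2,2,1,2,2$ and $\tau=1$, say). Let $T$ query $x$, then $s_1$ before $s_2$ on the left and $s_4$ before $s_3$ on the right, so that $s_1,s_4$ have depth $2$ and $s_2,s_3$ have depth $3$. The order $s_1,s_4,s_2,s_3$ gives a chain in which $s_3$ has depth $4$. The query at $x$ separated the left from the right, and no vertex took over this role. The remedy is to let an endpoint of the edge $s_2s_3$ of $F_S$ act in place of $x$. If $s_2$ is queried first, then $s_1$ and $s_4$ have depth $2$ and $s_3$ has depth $3$, and no depth has increased. In general each $s\in S$ gets a \emph{representative} $t(s)$, an ancestor of $s$ in $T$ whose place $s$ takes, and a new ancestor $s$ is paid for by the old ancestor $t(s)$.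

\begin{example}\label{ex:seven}
Let $F$ be the path $1,2,\dots,7$ with unit weights, rooted at $7$, and $\tau=2$. Then $S=\{3,6\}$, the components are $\{1,2\}$, $\{4,5\}$, $\{7\}$, and $F_S$ is the edge $e=36$ with $P_e=3,4,5,6$. Let $T$ be the balanced tree with root $4$ and children $2,6$. The top of $P_e$ is $4\notin S$. We let $3$ act for it: $t(3)=4$ and $t(6)=6$. Since $4$ is above $6$ in $T$, the tree $R$ has root $3$ and child $6$. Gluing hangs $2$ (above $1$) under $3$, and hangs $4$ (above $5$) and $7$ under $6$. The depths are
\[
\begin{array}{l|ccccccc|c}
v&1&2&3&4&5&6&7&\text{cost}\\\hline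
T&3&2&3&1&3&2&3&17\\
\text{glued tree}&3&2&1&3&4&2&3&18
\end{array}
\]
For $v\in\{1,2,6,7\}$ the new ancestor $3$ is paid for by the lost ancestor $4=t(3)$. Only the component $C=\{4,5\}$ is pushed down, for two reasons. The vertex $t(3)=4$ lies in $C$ and is still counted in $T|_C$, so it cannot pay for $3$. And $6$ is now above all of $C$, while $t(6)=6$ was not an ancestor of $4$: the set $B_6=\{5,6,7\}$ has a boundary edge inside $C$. These are the only two ways in which the payment fails, and in a $k$-cut tree they occur at most $k+1$ times for each skeleton vertex.
\end{example}

\subsection{The rounded tree}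

\begin{lemma}\label{lem:round}
If $T$ is a $k$-cut search tree on $F$, there is a search tree $R$ on $F_S$ with
\[
\Phi(R)+\sum_{C\in\mathcal C}\operatorname{cost}(T|_C)\le\operatorname{cost}(T)+(k+1)\,\tau\,|S|.
\]
\end{lemma}

\begin{proof}
\emph{Representatives.} For an edge $e$ of $F_S$ let $x_e=\operatorname{top}_T(P_e)$; this is the first query of $T$ that touches $P_e$. Assign to $e$ an endpoint $\sigma(e)$: if $x_e\in S$, then $x_e$ is an endpoint of $e$ and we put $\sigma(e)=x_e$; otherwise $x_e\in C_e$ and $\sigma(e)$ is either endpoint. For $s\in S$ let $X(s)=\{s\}\cup\{x_e:\sigma(e)=s\}$. All elements of $X(s)$ are ancestors of $s$ in $T$, so they form a chain, and we let $t(s)$ be the highest. Then: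
\begin{enumerate}
\item[(i)] $t(s)$ is an ancestor of $s$ in $T$, and $t(\sigma(e))$ is an ancestor of $x_e$ in $T$ for every edge $e$ of $F_S$.
\item[(ii)] Either $t(s)=s$, or $t(s)=x_e\in C_e$ for an edge $e$ with $\sigma(e)=s$. Indeed, $s$ is the only element of $X(s)$ in $S$.
\item[(iii)] The map $t$ is injective. By (ii), a value $t(s)\in S$ is $s$ itself, and a value $t(s)\notin S$ lies in $C_e$ for a unique $e$, which determines $s=\sigma(e)$.
\end{enumerate}

\emph{The tree $R$.} Fix a linear order $\prec$ of $V(F)$ in which every vertex comes after its proper ancestors in $T$. Order $S$ by comparing the values $t(s)$ under $\prec$; this is a linear order by (iii). Let $R$ be the search tree on $F_S$ that always takes the first vertex of the current component as its root.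

\emph{Claim: if $s$ is an ancestor of $u$ in $R$, then $t(s)$ is an ancestor of $u$ in $T$.} Let $x=t(s)$, and let $\Pi$ and $P$ be the $s$--$u$ paths in $F_S$ and $F$. The path $\Pi$ lies in the subtree set of $R$ at $s$, of which $s$ is the first vertex, so
\begin{equation}\label{eq:first}
x\preceq t(c)\quad\text{for every vertex }c\text{ of }\Pi.
\end{equation}
Let $Z=P$ if $x=s$, and $Z=P\cup P_e$ if $x=x_e$ as in (ii). In both cases $Z$ is connected and contains $x$ and $u$. Let $y=\operatorname{top}_T(Z)$. It suffices to show $y=x$, so suppose $y\ne x$. Then $y$ is a proper ancestor of $x$, and $y\prec x$. In the case $x=x_e$ we have $y\notin P_e$, since $x_e$ is an ancestor of all of $P_e$. So $y\in P$ in both cases, and \eqref{eq:paths} applies. If $y\in S$, then $c=y$ is a vertex of $\Pi$. If $y\notin S$, then $y\in P_f\subseteq Z$ for an edge $f$ of $\Pi$, hence $y=x_f$, and $c=\sigma(f)$ is a vertex of $\Pi$. By (i), $t(c)$ is an ancestor of $y$ in either case, so $t(c)\preceq y\prec x$, contrary to \eqref{eq:first}. This proves the claim.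

\emph{Skeleton vertices.} By the claim and (iii), $t$ maps the ancestors of $u\in S$ in $R$ injectively to ancestors of $u$ in $T$. So $\operatorname{depth}_R(u)\le\operatorname{depth}_T(u)$.

\emph{Components.} Let $C\in\mathcal C$, and let $\operatorname{Anc}(C)$ be the set of ancestors of $u_C$ in $R$, so that $|\operatorname{Anc}(C)|=\max_{s\in N(C)}\operatorname{depth}_R(s)$. For $v\in C$ let $\operatorname{out}(v)$ be the number of ancestors of $v$ in $T$ outside $C$. By Lemma~\ref{lem:restrict}(b), $\operatorname{depth}_T(v)=\operatorname{depth}_{T|_C}(v)+\operatorname{out}(v)$. Call a pair $(s,C)$ with $s\in\operatorname{Anc}(C)$ \emph{bad} if $t(s)\in C$ or $C\not\subseteq B_{t(s)}$, and let $b(C)$ be the number of bad pairs with second entry $C$. If $(s,C)$ is not bad, $t(s)$ lies outside $C$ and is an ancestor in $T$ of every $v\in C$. By (iii), $|\operatorname{Anc}(C)|\le\operatorname{out}(v)+b(C)$, and therefore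
\[
|\operatorname{Anc}(C)|+\operatorname{depth}_{T|_C}(v)\le\operatorname{depth}_T(v)+b(C)\qquad(v\in C).
\]
Multiply by $w(v)$, sum over all $v\in C$ and all $C$, and add the weighted bounds for skeleton vertices. By \eqref{eq:phi},
\[
\Phi(R)+\sum_C\operatorname{cost}(T|_C)\le\operatorname{cost}(T)+\sum_Cb(C)\,w(C)\le\operatorname{cost}(T)+\tau\cdot\#\{\text{bad pairs}\}.
\]

\emph{Counting bad pairs.} Fix $s$ and let $x=t(s)$. At most one component contains $x$. For any other bad pair $(s,C)$ there is a vertex $v\in C\setminus B_x$, while $u_C\in B_x$ by the claim. The set $C\cup\{u_C\}$ is connected, so some edge inside it is a boundary edge of $B_x$. This edge has an endpoint in $C$ and no endpoint in another component, so different $C$ give different edges, and there are at most $\partial_F(B_x)\le k$ of them. Each $s$ is thus in at most $k+1$ bad pairs.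
\end{proof}

\subsection{Charging the skeleton to the search tree}

The loss $(k+1)\tau|S|$ must still be compared with $\operatorname{cost}(T)=\sum_xw(B_x)$. The bound $|S|<2w(F)/\tau$ only gives a loss of order $k\,w(F)$ at every level, however small $\tau$ is, and such losses do not form a convergent series. We bound $|S|$ instead by the number of vertices $x$ whose term $w(B_x)$ exceeds $\tau$.

\begin{lemma}\label{lem:size}
If $T$ is a $k$-cut search tree on $F$, then $|S|\le(2k+3)\cdot\#\{x\in F:w(B_x)>\tau\}$.
\end{lemma}

\begin{proof}
Call $x$ \emph{big} if $w(B_x)>\tau$ and \emph{small} otherwise. The root of $T$ is big because $w(F)>\tau$. So a small vertex $s$ lies in $B_z$, where $z$ is its highest small ancestor in $T$, and the parent of $z$ in $T$ is big.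

Fix a big $x$. The sets $B_z$, for the children $z$ of $x$ in $T$, are the components of $B_x-x$. Let $pc$ be an exit of such a set $B_z$. If $c\in B_x$, then $c=x$, because $c$ is adjacent to the component $B_z$ and not in it; then $p$ is the parent of $x$ in the auxiliary rooting of $F$, so there is at most one such exit over all $z$. If $c\notin B_x$, then $pc$ is a boundary edge of $B_x$, and it is an exit only of the set $B_z$ containing $p$. Hence $\sum_zd(B_z)\le k+1$, and by Lemma~\ref{lem:light} the sets $B_z$ with $z$ a small child of $x$ contain at most $2(k+1)$ skeleton vertices together. Adding $x$ itself, we count at most $2k+3$ skeleton vertices for each big vertex.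
\end{proof}

Lemmas~\ref{lem:round} and~\ref{lem:size} combine to the rounding lemma. Write $c_k=(k+1)(2k+3)$.

\begin{proposition}\label{prop:round}
Let $S$ be the skeleton of $F$ at threshold $\tau$, where $0<\tau<w(F)$, and let $T$ be a $k$-cut search tree on $F$ with subtree sets $B_x$. There is a search tree $R$ on $F_S$ with
\[
\Phi(R)+\sum_{C\in\mathcal C}\operatorname{cost}(T|_C)\le\operatorname{cost}(T)+c_k\,\tau\cdot\#\{x\in F:w(B_x)>\tau\}.
\]
\end{proposition}

\begin{remark}
The $k$-cut hypothesis enters twice, in the count of bad pairs and in the count of exits. The first count fails without it. Take a star with $d\ge2$ leaves of weight $1$, rooted at its center $s$, and $\tau=1$, so that $S=\{s\}$. If $T$ queries all leaves before $s$, then $t(s)=s$, $B_s=\{s\}$, and all $d$ pairs are bad.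
\end{remark}

\section{The best search tree on a skeleton}\label{sec:dp}

The tree $R$ of Proposition~\ref{prop:round} depends on $T$, which the algorithm does not know. It suffices to find a search tree on $F_S$ whose value of $\Phi$ is almost as small. Minimizing $\Phi$ over $k$-cut trees does this, and it is a dynamic program of the form \eqref{eq:rec} once $\Phi$ is written as a sum over subtree sets.

For a connected set $Q\subseteq S$ of $F_S$ let $\hat w(Q)=w(Q)+\sum\{w(C):N(C)\cap Q\ne\emptyset\}$. Let $R$ be a search tree on $F_S$ with subtree sets $Q_r$. Every vertex of $N(C)$ is an ancestor of $u_C$, so $N(C)\cap Q_r\ne\emptyset$ if and only if $r$ is an ancestor of $u_C$, and this holds for exactly $\operatorname{depth}_R(u_C)$ vertices $r$. As in \eqref{eq:cost}, this turns \eqref{eq:phi} into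
\begin{equation}\label{eq:phisum}
\Phi(R)=\sum_{r\in S}\hat w(Q_r).
\end{equation}

\begin{lemma}\label{lem:dp}
Let $q\ge2$, $k=2q$ and $N=|S|$. Given $F$, $S$, $\mathcal C$ and $F_S$, a search tree $R^*$ minimizing $\Phi$ among all $k$-cut search trees on $F_S$ can be computed in time $O(|F|)+(kN)^{O(1)}N^k$. It satisfies $\Phi(R^*)\le\bigl(1+\frac1{q-1}\bigr)\Phi(R)$ for every search tree $R$ on $F_S$.
\end{lemma}

\begin{proof}
Given $R$, Lemma~\ref{lem:kcut} yields a $k$-cut search tree $\hat R$ on $F_S$ in which every depth is at most $1+\frac1{q-1}$ times the depth in $R$. The same then holds for the maxima in \eqref{eq:phi}, so $\Phi(R^*)\le\Phi(\hat R)\le\bigl(1+\frac1{q-1}\bigr)\Phi(R)$. The vertex $u_C$ may differ in $R$ and $\hat R$, and this is why the depth bound is needed for each vertex.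

Call a connected set $Q\subseteq S$ \emph{admissible} if $\partial_{F_S}(Q)\le k$. Define $f(Q)=\infty$ for other connected sets, and for admissible $Q$, in order of increasing size,
\[
f(Q)=\hat w(Q)+\min_{r\in Q}\ \sum_{D\text{ component of }Q-r}f(D).
\]
By induction on $|Q|$, $f(Q)$ is the minimum of $\sum_{r\in Q}\hat w(Q_r)$ over the search trees on $Q$ all of whose subtree sets $Q_r$ are admissible. By \eqref{eq:phisum}, $f(S)$ is the required minimum; it is finite since $k$-cut trees exist, and storing a minimizing $r$ for each $Q$ recovers $R^*$.

In time $O(|F|)$ compute, for each $s\in S$, the total weight $g(s)$ of the components with $N(C)=\{s\}$, and for each edge $e$ of $F_S$ the weight $g(e)=w(C_e)$, or $g(e)=0$ if $P_e$ has no interior. Then $\hat w(Q)=\sum_{s\in Q}(w(s)+g(s))+\sum_{e\cap Q\ne\emptyset}g(e)$ takes time $O(N)$. An admissible $Q$ is a component of $F_S-Y$, where $Y$ is its set of boundary edges. There are at most $N^k$ edge sets $Y$ of size at most $k$, since each is described by a word of length $k$ over the $N-1$ edges and a blank symbol, and $F_S-Y$ has at most $k+1$ components. Enumerate these at most $(k+1)N^k$ components as $0/1$-vectors of length $N$, sort them lexicographically,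 and discard duplicates; every listed set is admissible, as its boundary edges lie in $Y$. Each $D$ in the recurrence is looked up by binary search, and an absent $D$ has value $\infty$. A comparison takes time $O(N)$, sorting and searching use $O(\log((k+1)N^k))=(kN)^{O(1)}$ comparisons per set, and each $Q$ needs at most $N^2$ lookups.
\end{proof}

\begin{remark}\label{rem:poly}
The proof applies verbatim with $S=V(G)$, no components and $\Phi=\operatorname{cost}$. It then gives approximation factor $1+\frac1{q-1}$ for $\mathrm{StOPT}(G,w)$ in time $(qn)^{O(1)}n^{2q}$. The point of the skeletons is to replace $n$ by a constant in this bound.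
\end{remark}

\section{The algorithm and its approximation factor}\label{sec:alg}

\subsection{The algorithm}

If $w\equiv0$, output any search tree. Otherwise let $W_0=w(V(G))>0$ and
\[
E=\lceil8/\varepsilon\rceil,\qquad\eta=1/E,\qquad q=E+1,\qquad k=2q,\qquad m=2Ec_k .
\]
Thus $\eta\le\varepsilon/8$, $\frac1{q-1}=\eta$ and $2c_k/m=\eta$.

A recursion driven by decreasing thresholds never splits a piece of weight $0$, and it needs many levels to split a very light one. We therefore give every vertex a small minimum weight.

\begin{enumerate}
\item \emph{Smoothing.} Let $w'(v)=w(v)+\eta W_0/n^2$, $W=w'(V(G))$ and $\tau_i=W2^{-i}$ for $i\ge1$.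
\item \emph{Shifts.} For each $r\in\{1,\dots,m\}$ run $\mathrm{Solve}(G,r)$, and output the tree of smallest $w'$-cost among the $m$ results.
\end{enumerate}
The procedure $\mathrm{Solve}(F,i)$, for a connected $F\subseteq V(G)$, works with the weights $w'$.
\begin{itemize}
\item If $w'(F)\le\tau_i$: return the single vertex if $|F|=1$, and $\mathrm{Solve}(F,i+m)$ otherwise.
\item If $w'(F)>\tau_i$ (a \emph{splitting call}): compute $S$, $\mathcal C$ and $F_S$ at threshold $\tau_i$, compute $R^*$ by Lemma~\ref{lem:dp}, and return the tree obtained by gluing $R^*$ with the trees $\mathrm{Solve}(C,i+m)$, $C\in\mathcal C$.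
\end{itemize}
Since $W=W_0+\eta W_0/n\le2W_0$, every vertex has $w'(v)\ge\beta W$ with $\beta=\eta/(2n^2)$.

\begin{lemma}\label{lem:inv}
\begin{enumerate}
\item[(a)] Calls with the same index $i$ belong to the same shift and act on disjoint sets $F$.
\item[(b)] Every splitting call has $|S|<2^{m+1}$.
\item[(c)] Each shift uses at most $\log_2(1/\beta)/m+2$ indices. In particular the algorithm terminates and returns a search tree on $G$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Shift $r$ uses only the indices $r,r+m,r+2m,\dots$, which determine $r$. The recursive calls of a call on $F$ act on disjoint subsets of $F$, and disjointness follows by induction along these indices.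

(b) Every call has $w'(F)\le2^m\tau_i$. For the first call of a shift, $W=2^r\tau_r\le2^m\tau_r$. For a later call, $w'(F)\le\tau_{i-m}=2^m\tau_i$, either by the test in the calling procedure or by Lemma~\ref{lem:skel}. That lemma now gives $|S|<2w'(F)/\tau_i\le2^{m+1}$.

(c) Let $\tau_i<\beta W$. Then $w'(F)\ge\beta W>\tau_i$, so the call is splitting, and $w'(A_v)\ge w'(v)>\tau_i$ puts every vertex into $S_0$, so $\mathcal C=\emptyset$. Hence a call makes recursive calls only if $i\le\log_2(1/\beta)$. A shift has at most $\log_2(1/\beta)/m+1$ such indices, and one more can follow. The returned trees are search trees by Lemma~\ref{lem:glue} and induction.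
\end{proof}

\subsection{The reference tree and the loss of one shift}

An optimal tree for $w$ has depth at most $n$, so smoothing raises its cost by at most $n\cdot n\cdot\eta W_0/n^2=\eta W_0$. All depths are at least $1$, so $W_0\le\mathrm{OPT}(G,w)$, and
\begin{equation}\label{eq:smooth}
\mathrm{OPT}(G,w')\le(1+\eta)\,\mathrm{OPT}(G,w).
\end{equation}
From here on costs refer to $w'$ unless stated otherwise. By Lemma~\ref{lem:kcut} there is a $k$-cut search tree $T$ on $G$ with
\begin{equation}\label{eq:ref}
\operatorname{cost}(T)\le(1+\eta)\,\mathrm{OPT}(G,w').
\end{equation}
We fix $T$, with subtree sets $B_x$. It is used only in the analysis, and the same $T$ serves all shifts and all levels; this is what allows the losses to be added up.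

For a splitting call $\mathrm{Solve}(F,i)$ put
\[
\lambda(F,i)=c_k\,\tau_i\cdot\#\{x\in F:\ w'(B_x\cap F)>\tau_i\},
\]
and put $\lambda(F,i)=0$ for other calls. Let $\Lambda(F,i)$ be the sum of $\lambda$ over the call and all calls in its recursion.

\begin{lemma}\label{lem:solve}
$\mathrm{Solve}(F,i)$ returns a tree of cost at most $(1+\eta)\bigl(\operatorname{cost}(T|_F)+\Lambda(F,i)\bigr)$.
\end{lemma}

\begin{proof}
We use induction on the recursion. If the call returns a single vertex, the returned tree is $T|_F$. If it passes $F$ on, then $\Lambda(F,i)=\Lambda(F,i+m)$ and the bound is inherited. Let the call be splitting. By Lemma~\ref{lem:restrict}, $T|_F$ is $k$-cut on $F$, has subtree sets $B_x\cap F$, and restricts to $T|_C$ on each $C\in\mathcal C$. Proposition~\ref{prop:round} gives a search tree $R$ on $F_S$ with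
\[
\Phi(R)+\sum_C\operatorname{cost}(T|_C)\le\operatorname{cost}(T|_F)+\lambda(F,i),
\]
and $\Phi(R^*)\le(1+\eta)\Phi(R)$ by Lemma~\ref{lem:dp}. By Lemma~\ref{lem:glue} and the induction hypothesis, the returned cost is at most
\[
(1+\eta)\Bigl(\Phi(R)+\sum_C\operatorname{cost}(T|_C)+\sum_C\Lambda(C,i+m)\Bigr)\le(1+\eta)\bigl(\operatorname{cost}(T|_F)+\Lambda(F,i)\bigr).\qedhere
\]
\end{proof}

The factor $1+\eta$ does not compound over the levels: the cost of a glued tree is a sum, and each term $\Phi$ is multiplied by $1+\eta$ once, in the call where it arises.

\subsection{Averaging over the shifts}

\begin{lemma}\label{lem:avg}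
Some shift $r\in\{1,\dots,m\}$ has $\Lambda(G,r)\le\eta\operatorname{cost}(T)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:inv}(a), for each vertex $x$ and index $i$, over all shifts, $x$ is counted in at most one term $\lambda(F,i)$, and then $\tau_i<w'(B_x\cap F)\le w'(B_x)$. The thresholds below a number $b$ form a geometric series with ratio $\frac12$ whose first term is less than $b$, so their sum is less than $2b$. With \eqref{eq:cost},
\[
\sum_{r=1}^m\Lambda(G,r)\le c_k\sum_x\ \sum_{i:\ \tau_i<w'(B_x)}\tau_i\le2c_k\sum_xw'(B_x)=2c_k\operatorname{cost}(T).
\]
The smallest of the $m$ terms is at most $(2c_k/m)\operatorname{cost}(T)=\eta\operatorname{cost}(T)$.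
\end{proof}

\begin{proposition}\label{prop:approx}
The output has $w$-cost at most $(1+\varepsilon)\,\mathrm{OPT}(G,w)$.
\end{proposition}

\begin{proof}
Since $w\le w'$, the $w$-cost of the output is at most its $w'$-cost, which is at most the $w'$-cost of $\mathrm{Solve}(G,r)$ for the shift $r$ of Lemma~\ref{lem:avg}. By Lemma~\ref{lem:solve}, \eqref{eq:ref} and \eqref{eq:smooth}, this is at most
\[
(1+\eta)^2\operatorname{cost}(T)\le(1+\eta)^3\,\mathrm{OPT}(G,w')\le(1+\eta)^4\,\mathrm{OPT}(G,w).
\]
Now $(1+\eta)^4\le e^{4\eta}\le e^{\varepsilon/2}$, and convexity on $[0,1]$ gives $e^{\varepsilon/2}\le(1-\varepsilon)+\varepsilon e^{1/2}\le1+\varepsilon$, since $e^{1/2}<2$.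
\end{proof}

\section{Running time}\label{sec:time}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The approximation factor is Proposition~\ref{prop:approx}; it remains to bound the time. The integer $E$ is found with $O(1/\varepsilon)$ comparisons, and $2^m$ and $\tau_1,\dots,\tau_m$ with $O(m)$ operations; after that $\tau_{i+m}=\tau_i/2^m$ is one division.

Apart from the term $(kN)^{O(1)}N^k$ of Lemma~\ref{lem:dp}, a call on $F$ takes time $O(|F|)$. One postorder traversal computes the values $w'(A_v)$, the set $S_0$ and, for each vertex, the number of child subtrees meeting $S_0$, hence $S$. One traversal of $F-S$ finds the components, their weights, their adjacency lists and the sets $N(C)$, hence $F_S$. Once $R^*$ and its depths are known, each $u_C$ is found in constant time, and gluing sets one parent pointer per component. By Lemma~\ref{lem:inv}(a), the calls with a given index take time $O(n)$ together. By Lemma~\ref{lem:inv}(c), all shifts together use at most $\log_2(1/\beta)+2m$ indices, where $\log_2(1/\beta)=\log_2(2En^2)=O(\log n+\log\frac1\varepsilon)$. So trying all shifts costs only an additive term here: the total is $O(n\log n+n\log\frac1\varepsilon+nm)$. Evaluating the $m$ resulting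 trees takes time $O(nm)$.

By Lemma~\ref{lem:inv}(b), $N<2^{m+1}$, so one dynamic program takes time $(kN)^{O(1)}N^k=2^{O(mk)}$. Every splitting call removes a nonempty set $S$ from the recursion, so a shift has at most $n$ splitting calls, and all dynamic programs together take time $m\cdot n\cdot2^{O(mk)}$. Since $k=O(1/\varepsilon)$ and $m=2E(k+1)(2k+3)=O(1/\varepsilon^3)$, we have $mk=O(\varepsilon^{-4})$, and the total time is $O(n\log n)+2^{O(\varepsilon^{-4})}n$. The algorithm is deterministic and uses only arithmetic operations and comparisons on reals.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}]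
For (a), $2^{O(\varepsilon^{-4})}$ is a constant. For (b), let $j=1/\varepsilon$. For $n\ge4$ it is the largest integer with $j^4\le\lfloor\log_2\lfloor\log_2n\rfloor\rfloor$, which is found by repeated doubling and counting in time $O(\log n)$. We have $\varepsilon\to0$ as $n\to\infty$, and $j^4\le\log_2\log_2n$ gives $2^{O(\varepsilon^{-4})}=2^{O(\log\log n)}=\operatorname{polylog}n$.
\end{proof}

\begin{remark}
The dependence on $\varepsilon$ is steep. For $\varepsilon=\frac12$ the parameters are $E=16$, $k=34$ and $m=2\cdot16\cdot35\cdot71=79520$, and the constant in Corollary~\ref{cor:main}(a) is exponential in $mk$.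
\end{remark}

\begin{thebibliography}{1}

\bibitem{STG}
\emph{Search Trees On Graphs},
\texttt{https://refubium.fu-berlin.de/\allowbreak bitstream/\allowbreak handle/\allowbreak fub188/\allowbreak 45994/\allowbreak phd.pdf?\allowbreak isAllowed=y\&\allowbreak save=y\&\allowbreak sequence=1}.

\end{thebibliography}
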